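\title{One more disk in a triangular packing costs almost nothing}

\begin{abstract}
An equilateral triangle of side $n-1+\sqrt3$ holds $\binom{n+1}{2}$ disks of diameter $1$, and no smaller equilateral triangle does. We show that the increase of the side needed to fit one more disk tends to $0$ as $n\to\infty$, which disproves the conjecture that it stays above a positive constant. For large $n$ the increase lies between $1/(n+1)$ and $e^{-\frac45\sqrt{\log n}}$, and a vanishing increase makes room for $m(n)$ further disks exactly when $m(n)=o(n)$. The construction starts from a thin gap along two sides of the triangle and widens it near their common corner, by a factor $\frac32$ at a time and under smaller and smaller blocks of the lattice, until a straight row of disks can be replaced by a longer zigzag.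
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{unit disk} is a disk of diameter $1$. For a positive integer $m$, let $T(m)$ be the smallest side length of an equilateral triangle into which $m$ non-overlapping unit disks can be packed, and let $\Delta(n)=\binom{n+1}{2}$. It is known that for triangular numbers the packing along a triangular lattice, with rows of $n,n-1,\dots,1$ disks, is optimal:
\begin{equation}\label{eq:tri}
T(\Delta(n))=n-1+\sqrt3\qquad(n\ge1).
\end{equation}
How much larger must the triangle be to hold one more disk? The following conjecture is posed in~\cite{squares}.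

\begin{quote}
\emph{There is a constant $c>0$ such that $T(\Delta(n)+1)>T(\Delta(n))+c$ for all positive integers $n$.}
\end{quote}

The first cases are easy in terms of centers: $m$ unit disks fit into a triangle of side $\ell+\sqrt3$ exactly when a triangle of side $\ell$ contains $m$ points at mutual distances at least $1$ (Section~\ref{sec:setup}). A triangle of side $\ell$ has diameter $\ell$, so two points need $\ell=1$, and $T(2)-T(1)=1$. For four points, join the center of the triangle to the midpoints of the sides. This cuts it into three quadrilaterals of diameter $\ell/\sqrt3$, one of which contains two of the points, so $\ell\ge\sqrt3$; the three vertices and the center show that $\ell=\sqrt3$ suffices. Thus $T(4)-T(3)=\sqrt3-1$. In dimension one the analogue of the conjecture is true: $m$ points at mutual distances at least $1$ need a segment of length $m-1$, and each further point costs a full unit however large $m$ is.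

A count of area points the other way. Increasing the side from $n-1$ to $n-1+s$ adds an area of about $\frac{\sqrt3}{2}sn$, and the triangular lattice has one point per area $\frac{\sqrt3}{2}$, so by area alone there is room for about $sn$ new points. But the new area is a gap of width proportional to $s$ along the boundary, far too thin for a disk. The question is whether the free space in a long thin gap can be collected in one place. It can.

\begin{theorem}\label{thm:main}
$\displaystyle\lim_{n\to\infty}\bigl(T(\Delta(n)+1)-T(\Delta(n))\bigr)=0$. Hence no constant $c>0$ as in the conjecture exists.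
\end{theorem}

The construction gives more than one extra disk, and an inequality of Oler shows how far it is from the best possible. Logarithms are natural.

\begin{theorem}\label{thm:quant}
\begin{itemize}
\item[(a)] For every $s\in(0,\frac25]$ there are $c(s)>0$ and $n_0(s)$ such that, for all $n\ge n_0(s)$, a triangle of side $T(\Delta(n))+s$ holds at least $\Delta(n)+c(s)\,n$ unit disks. The linear order in $n$ is best possible: for every $s\ge0$ such a triangle holds at most $\Delta(n)+s(n+\frac12)+\frac{s^2}{2}$ unit disks.
\item[(b)] For a sequence of integers $m(n)\ge0$, we have $T(\Delta(n)+m(n))-T(\Delta(n))\to0$ if and only if $m(n)/n\to0$.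
\item[(c)] For every $n\ge1$, $T(\Delta(n)+1)-T(\Delta(n))>\frac1{n+1}$. For all sufficiently large $n$, $T(\Delta(n)+1)-T(\Delta(n))\le e^{-\frac45\sqrt{\log n}}$.
\end{itemize}
\end{theorem}

The exact rate of decay of $T(\Delta(n)+1)-T(\Delta(n))$ between the two bounds in (c) is not determined here.

The proof of Theorem~\ref{thm:main} uses \eqref{eq:tri} and an explicit construction in three parts. If a block of the lattice stands far enough from a side of the triangle, its outer row can be replaced by a zigzag with more points (Section~\ref{sec:zigzag}). If a block in a corner stands at a distance $\delta$ from both sides, however small, then a sub-block, smaller by a factor of order $1/\delta$, can be moved to the distance $\frac32\delta$ (Section~\ref{sec:amp}). The number of such steps needed to reach the zigzag depends on $s$ only, so the last block still has size proportional to $n$ (Section~\ref{sec:iter}). Oler's inequality enters only in Section~\ref{sec:oler}, for the upper bound in (a), the ``only if'' in (b) and the lower bound in (c).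

\section{Centers, walls and displacements}\label{sec:setup}

Put $h=\frac{\sqrt3}{2}$ and
\[
d_1=(1,0),\qquad d_2=(\tfrac12,h),\qquad d_3=d_2-d_1=(-\tfrac12,h),\qquad e=(h,\tfrac12).
\]
All triangles have a vertex at the origin and two sides, the \emph{bottom wall} and the \emph{left wall}, along $d_1$ and $d_2$; the unit vector $e$ bisects the angle between the walls. For $v=(x,y)$ the signed distances from the left wall and from the bottom wall are
\[
f_1(v)=hx-\tfrac12y,\qquad f_2(v)=y,\qquad\text{and}\qquad f_1(v)+f_2(v)=hx+\tfrac12y=v\cdot e .
\]
The triangle of side $\ell\ge0$, with vertices $0,\ell d_1,\ell d_2$, is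
\[
X(\ell)=\{v:\ f_1(v)\ge0,\ f_2(v)\ge0,\ f_1(v)+f_2(v)\le h\ell\}.
\]
As $f_1,f_2$ are linear, $v\in X(\ell)$ and $v'\in X(\ell')$ imply $v+v'\in X(\ell+\ell')$. Both Cartesian coordinates are nonnegative on $X(\ell)$, because $hx=f_1+\frac12f_2$.

A unit disk lies in $X(t)$ if and only if its center satisfies $f_1\ge\frac12$, $f_2\ge\frac12$ and $f_1+f_2\le ht-\frac12$. These inequalities describe a translate of $X(t-\sqrt3)$, since $ht-\frac32=h(t-\sqrt3)$. Two unit disks do not overlap if and only if their centers are at distance at least $1$; call a set of points \emph{separated} if all mutual distances are at least $1$. The tuples $(\ell,x_1,\dots,x_m)$ with $x_1,\dots,x_m$ separated points of $X(\ell)$ and $\ell\le m$ form a nonempty compact set, so the minimum defining $T(m)$ is attained. Since the triangles $X(\ell)$ increase with $\ell$, we obtain from \eqref{eq:tri}, for $s\ge0$ and integers $m\ge0$,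
\begin{equation}\label{eq:dict}
T(\Delta(n)+m)-T(\Delta(n))\le s\iff X(n-1+s)\text{ contains }\Delta(n)+m\text{ separated points.}
\end{equation}
Removing disks from a packing leaves a packing, so $T$ is nondecreasing.

Square brackets denote lattice coordinates: $[i,j]=id_1+jd_2$ for integers $i,j$, so that $f_1([i,j])=hi$ and $f_2([i,j])=hj$. The lattice points in $X(n-1)$ form the set $\Lambda=\{[i,j]: i,j\ge0,\ i+j\le n-1\}$, which has $\Delta(n)$ elements. \emph{Row $j$} consists of the points $[i,j]$ with the given $j$. The six unit vectors $\pm d_1,\pm d_2,\pm d_3$ are the \emph{bonds}, and two lattice points are \emph{neighbors} if they differ by a bond. The squared length of $[i,j]$ is $i^2+ij+j^2$. It equals $1$ for the bonds only, and it is never $2$ because it is congruent to $(i-j)^2$ modulo $3$. Hence distinct lattice points that are not neighbors are at distance at least $\sqrt3$.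

Let $\sigma$ be the reflection in the line $\mathbb{R}e$. It exchanges $d_1$ and $d_2$, so $\sigma[i,j]=[j,i]$; it exchanges $f_1$ and $f_2$, so it preserves every $X(\ell)$.

Our configurations are perturbations of $\Lambda$: a map $u:\Lambda\to\mathbb{R}^2$ places the point $x$ at $x+u(x)$. For $\delta>0$ and an integer $k\ge1$ let
\[
w(\delta)=2\delta e=(\sqrt3\,\delta,\delta),\qquad E(\delta)=X\bigl(\tfrac{4\delta}{\sqrt3}\bigr),\qquad Q(k)=\{[i,j]:0\le i,j\le k-1\}.
\]
Then $f_1(w(\delta))=f_2(w(\delta))=\delta$, and $E(\delta)$ is given by $f_1\ge0$, $f_2\ge0$, $f_1+f_2\le2\delta$; in particular $w(\delta)\in E(\delta)$. The rhombic block $Q(k)$ is contained in $\Lambda$ if $2k\le n$.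

\begin{definition}\label{def:adm}
Let $\delta>0$ and $1\le k\le n/2$. A map $u:\Lambda\to\mathbb{R}^2$ is \emph{$(\delta,k)$-admissible} if
\begin{itemize}
\item[(A1)] $u(x)=w(\delta)$ for all $x\in Q(k)$;
\item[(A2)] $u(x)\in E(\delta)$ for all $x\in\Lambda$;
\item[(A3)] $|x+u(x)-x'-u(x')|\ge1$ for all neighbors $x,x'\in\Lambda$.
\end{itemize}
\end{definition}

Condition (A1) says that the block $Q(k)$ has moved rigidly and stands at distance $\delta$ from both walls; we call $\delta$ its \emph{clearance}. Condition (A2) keeps all points on the correct side of the walls, and it bounds the change of every distance by the diameter $4\delta/\sqrt3$ of $E(\delta)$. As long as this diameter is less than $\sqrt3-1$, points that are not neighbors cannot come within distance $1$, which is why (A3) concerns neighbors only. The constant map $u\equiv w(\delta)$ is $(\delta,k)$-admissible for all $k\le n/2$, and for $\delta=\frac{\sqrt3}{4}s$ it places $\Lambda$ in $X(n-1+s)$, because then $E(\delta)=X(s)$. An increase $s$ of the side thus gives the clearance $\frac{\sqrt3}{4}s$ at no effort.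

\section{Large clearance: a zigzag gains points}\label{sec:zigzag}

Consider a block with clearance $\delta$, remove its bottom row, and try to put more points into the space between the bottom wall and row $1$, which is at height $h+\delta$. If $h+\delta<1$, nothing is gained. The circles of radius $1$ about the points of row $1$ then cut the wall, and the free space falls apart into pockets, one under each pair of consecutive points of row $1$. A pocket lies in an isosceles triangle of base less than $1$ and height $\delta$, so it holds a single point. If $h+\delta>1$, the whole band of height $\beta=h+\delta-1$ along the wall is at distance at least $1$ from row $1$. In this band a zigzag of amplitude $\beta$ with unit steps advances only $\sqrt{1-\beta^2}<1$ per step, so it gains a fixed proportion of points. The threshold is $\delta=1-h=0.133\ldots$, and we work at a safe distance above it.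

\begin{lemma}\label{lem:zigzag}
Let $0.2\le\delta<0.3$ and $k\ge2$, let $u$ be $(\delta,k)$-admissible, and let $R=\{[i,0]:0\le i\le k-2\}$. There are an integer $m\ge0$ with $m\ge\frac{k-2}{500}-1$ and a set $Y\subset X(k-1)$ of $k-1+m$ points such that $Y$ and the points $x+u(x)$, $x\in\Lambda\setminus R$, are together $\Delta(n)+m$ separated points.
\end{lemma}

\begin{proof}
The diameter of $E(\delta)$ is $\frac{4}{\sqrt3}\delta<0.7<\sqrt3-1$. By (A2), two points of $\Lambda$ that are not neighbors are at distance greater than $1$ after displacement, and with (A3) the points $x+u(x)$, $x\in\Lambda$, are separated.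

Let $\beta=h+\delta-1$. From $0.133<1-h<0.134$ we get $0.066<\beta<0.17$. Put $\lambda=\sqrt{1-\beta^2}>\frac12$, $q=k-2$ and $m=\lfloor q(\frac1\lambda-1)\rfloor$. Since $(1-z)^{-1/2}\ge1+\frac z2$ for $0\le z<1$, we have $\frac1\lambda-1\ge\frac{\beta^2}{2}>\frac{0.066^2}{2}>\frac1{500}$, which gives the bound on $m$. Let $Y$ consist of the $q+m+1=k-1+m$ points
\[
y_r=(\sqrt3\,\delta+r\lambda,\ \beta_r),\qquad 0\le r\le q+m,\qquad \beta_r=\begin{cases}0,& r\text{ even},\\ \beta,& r\text{ odd}.\end{cases}
\]
By the choice of $m$ we have $(q+m)\lambda\le q$. So the abscissa of every $y_r$ lies between $\sqrt3\,\delta$ and $\sqrt3\,\delta+k-2<k-1.48$: the zigzag is no longer than the row $R$ that it replaces.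

Consecutive points of $Y$ are at distance $\sqrt{\lambda^2+\beta^2}=1$, and any other two have abscissae differing by at least $2\lambda>1$. A point $[i,j]\in\Lambda\setminus R$ is of one of four kinds.
\begin{itemize}
\item The point $[k-1,0]$ is placed at abscissa $\sqrt3\,\delta+k-1$, at least $1$ to the right of every $y_r$.
\item Points of $Q(k)$ with $j\ge1$ are placed at height at least $h+\delta=1+\beta$, at least $1$ above every $y_r$.
\item Points with $i\ge k$ are placed at abscissa at least $k$, because vectors in $E(\delta)$ have nonnegative abscissa; this is more than $1$ to the right of every $y_r$.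
\item Points with $i<k$, $j\ge k$ are placed at height at least $hk\ge\sqrt3>1+\beta$.
\end{itemize}
Finally $f_2(y_r)\ge0$, $f_1(y_r)\ge\frac32\delta-\frac12\beta>0$, and $f_1(y_r)+f_2(y_r)<h(k-1.48)+0.085<h(k-1)$, so $Y\subset X(k-1)$.
\end{proof}

The lower bound $\delta\ge0.2$ keeps $\beta$ away from $0$, and the upper bound $\delta<0.3$ is what separates non-neighbors. The ratio of the two bounds is $\frac32$, so that a sequence growing by the factor $\frac32$ cannot jump over the interval.

Applied to the constant map, the lemma needs $\frac{\sqrt3}{4}s\ge0.2$, a fixed increase of the side, in agreement with the conjecture. To do better we must produce a large clearance from a small one.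

\section{Amplifying the clearance}\label{sec:amp}

Suppose that a large block $Q(K)$ has clearance $\delta$. We want to push a smaller block $Q(k)$ further along the bisector, by
\[
\delta e=w(\tfrac32\delta)-w(\delta)=(\tau,\tfrac\delta2),\qquad \tau=h\delta,
\]
while everything far from the corner stays in place. The points with $i,j\ge k$ do not resist directly: none of them is a neighbor of a point of $Q(k)$, since both coordinates would have to increase and $[1,1]$ is not a bond. The block presses only on the strips of $k$ rows along the two walls. The strip along the bottom wall must give way by $\tau$ at its left end and stay fixed at its right end, so it must become shorter by $\tau$, and the only free space at its disposal is the gap of height $\delta$ below it.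

\subsection{Moving a single point}\label{sub:one}

For $k=1$ the block is the point $[0,0]$ and the strip is the rest of row $0$. Let $N$ be a positive integer and $\varepsilon=\tau/(2N)$. In addition to $w(\delta)$, give $[0,0]$ the displacement $(\tau,\frac\delta2)$, and give $[i,0]$, for $1\le i\le2N$, the displacement
\[
v_i=\bigl(\tau-(i-1)\varepsilon,\,-g_i\bigr),\qquad g_i=\tfrac\delta2\ \ (i\text{ odd}),\qquad g_i=\delta\ \ (i\text{ even}).
\]
Give $[0,i]$ the mirror displacement $\sigma v_i$, and move nothing else. The points with $g_i=\delta$ now touch the wall. Up to $\sigma$, the bonds that change are the following.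
\begin{itemize}
\item From $[0,0]$ to $[1,0]$ the vector is now $(1,-\delta)$, which is longer than $1$.
\item From $[i,0]$ to $[i+1,0]$, $1\le i<2N$, it is $(1-\varepsilon,\pm\frac\delta2)$, of squared length at least $1-2\varepsilon+\frac{\delta^2}{4}$. This is at least $1$ if $\varepsilon\le\delta^2/8$, that is, if $N\ge2\sqrt3/\delta$.
\item From $[2N,0]$ to the fixed point $[2N+1,0]$ it is $(1-\varepsilon,\delta)$, which is longer than the previous vectors.
\item From $[i,0]$ to a fixed neighbor in row $1$ it is $(\pm\frac12-t,h+g)$ with $0\le t\le\tau$ and $g\ge\frac\delta2$, of squared length at least $1-t+\sqrt3g\ge1-\tau+h\delta=1$.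
\item From $[1,0]$ to $[0,1]$: the vector $v_1=\delta(h,-\frac12)$ makes the angle $-30^\circ$ with $d_1$, so its mirror image in the line at $30^\circ$ is $\delta(0,1)$. The difference is $\delta(-h,\frac32)=\sqrt3\,\delta\,d_3$, and the bond becomes $(1+\sqrt3\,\delta)d_3$.
\end{itemize}
So the corner point reaches the clearance $\frac32\delta$. The gap is spent in two ways. The drop by $\frac\delta2$ loosens the row from the lattice above and lets it \emph{slide} by $\sqrt3\cdot\frac\delta2=\tau$; this is an effect of first order in $\delta$. The other half of the gap makes the row zigzag, and each unit step then \emph{contracts} horizontally by about $\delta^2/8$; this is an effect of second order, so of the order of $1/\delta$ steps are needed to absorb $\tau$.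

\subsection{From points to blocks}\label{sub:blocks}

To repeat the operation we need a large block with the new clearance, so the strip has $k$ rows, and the points of the example must be replaced by rigid pieces of the strip. If a bond $d$ joins two pieces and $\eta$ is the displacement of its end minus that of its start, the bond becomes $d+\eta$, and
\begin{equation}\label{eq:bond}
|d+\eta|^2-1=2\,d\cdot\eta+|\eta|^2 .
\end{equation}
Cut the strip along a line parallel to $d_2$. For $k\ge2$ two kinds of bonds cross the cut from left to right, $d_1$ and $-d_3=(\frac12,-h)$. Let $\eta=(\omega,y)$ be small with $\omega<0$, a contraction. The bond $d_1$ requires $y\ne0$, and for $-d_3$ the right side of \eqref{eq:bond} is $(\omega+\omega^2)+(y^2-\sqrt3y)$, which is negative for small $y>0$. So the right piece must go \emph{down}. Cuts parallel to $d_2$ alone therefore do not suffice: the drops $b_1,b_2,\dots$ add up to at most $\delta$, a drop $b$ allows the bond $d_1$ to contract horizontally by $1-\sqrt{1-b^2}\le b^2$, and $\sum b_r^2\le\delta^2$ is less than $\tau=h\delta$ for small $\delta$. A cut parallel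 to $d_3$ is crossed by $d_1$ and $d_2=(\frac12,h)$, and by reflection in a horizontal line the right piece must go \emph{up}. Alternating the two directions lets the same height be used again and again. It cuts the strip into upright triangles, which lie low, and inverted triangles, which lie high (Figure~\ref{fig:blocks}). The next lemma records the permitted relative motions.

\begin{lemma}\label{lem:bonds}
\begin{itemize}
\item[(i)] Let $b\ge0$ and $-b^2/2\le\omega\le0$. If $\eta=(\omega,-b)$, then $|d_1+\eta|\ge1$ and $|{-d_3}+\eta|\ge1$. If $\eta=(\omega,b)$, then $|d_1+\eta|\ge1$ and $|d_2+\eta|\ge1$.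
\item[(ii)] Let $0\le t\le\sqrt3\,g$ and $\eta=(-t,g)$. Then $|d_2+\eta|\ge1$ and $|d_3+\eta|\ge1$.
\end{itemize}
\end{lemma}

\begin{proof}
We bound the right side of \eqref{eq:bond}. In (i), $|\eta|^2\ge b^2$. For $d_1$ the right side is at least $2\omega+b^2\ge0$. For $-d_3$ with $\eta=(\omega,-b)$, and for $d_2$ with $\eta=(\omega,b)$, it is at least $\omega+\sqrt3b+b^2\ge0$. In (ii), $2d_2\cdot\eta=-t+\sqrt3g\ge0$ and $2d_3\cdot\eta=t+\sqrt3g\ge0$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(0.62cm,0cm)},y={(0.31cm,0.537cm)},font=\small]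
\draw[thick] (12.2,-0.45)--(-0.45,-0.45)--(-0.45,11.8);
\fill[black!40] (0,0)--(2,0)--(2,2)--(0,2)--cycle;
\fill[black!24] (4,0)--(6,0)--(4,2)--cycle (8,0)--(10,0)--(8,2)--cycle
  (0,4)--(0,6)--(2,4)--cycle (0,8)--(0,10)--(2,8)--cycle;
\fill[black!10] (7,0)--(7,2)--(5,2)--cycle (0,7)--(2,7)--(2,5)--cycle;
\draw[line width=4pt,black!10] (3,0)--(3,2) (0,3)--(2,3);
\draw[dashed] (11,0)--(11,2)--(9,2)--cycle (0,11)--(2,11)--(2,9)--cycle;
\draw (3,3)--(11,3)--(11,11)--(3,11)--cycle;
\foreach \x in {0,...,11} \foreach \y in {0,...,11} \fill (\x,\y) circle (1.1pt);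
\node at (1.55,-1.1) {$Q(k)$}; \node at (3.55,-1.1) {$V_0$};
\node at (5.55,-1.1) {$A_1$}; \node at (7.55,-1.1) {$V_1$};
\node at (9.55,-1.1) {$A_2$}; \node at (11.55,-1.1) {$V_2$};
\node at (-1.5,7) {$\sigma S$}; \node[fill=white] at (7,7) {$B$};
\end{tikzpicture}
\caption{A $12\times12$ block of the triangular lattice near a corner of the triangle (thick lines: the walls), cut into pieces for $k=3$, $N=2$; in the proof $N$ is of order $1/\delta$, where $\delta$ is the width of the gap. The corner block $Q(k)$ is pushed away from the corner along the bisector. In the bottom strip the upright triangles $A_r$ drop by $\delta$, the column $V_0$ and the inverted triangle $V_1$ drop by $\delta/2$, and all of these move to the right by amounts that decrease from left to right. The strip $\sigma S$ along the left wall moves as the mirror image. The dashed pieces and the body $B$ do not move.}\label{fig:blocks}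
\end{figure}

\subsection{The amplification lemma}\label{sub:lemma}

\begin{lemma}\label{lem:amp}
Let $\delta>0$, $N=\lceil2\sqrt3/\delta\rceil$, $k\ge1$ and $(N+1)(k+1)\le K\le n/2$. If $u$ is $(\delta,K)$-admissible, then there is a $(\frac32\delta,k)$-admissible map $u'$ that differs from $u$ only at points $[i,j]$ with $i,j\le K-2$.
\end{lemma}

\begin{proof}
Let $\tau=h\delta$ and $\varepsilon=\tau/(2N)$. The choice of $N$ gives
\begin{equation}\label{eq:eps}
\varepsilon\le\frac{\sqrt3\,\delta/2}{4\sqrt3/\delta}=\frac{\delta^2}{8}=\frac12\Bigl(\frac\delta2\Bigr)^2 .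
\end{equation}

\emph{The pieces.} The block $Q(K)$ is the disjoint union of $Q(k)$, the strip $S=\{k\le i\le K-1,\ 0\le j\le k-1\}$, its mirror image $\sigma S$, and the body $B=\{k\le i,j\le K-1\}$. Put $p_r=r(k+1)$ and define subsets of $S$ by
\[
\begin{array}{ll}
V_0:\ \ i=k;\\[2pt]
A_r:\ \ i\ge p_r,\ \ i+j\le p_r+k-1 & (1\le r\le N);\\[2pt]
V_r:\ \ i+j\ge p_r+k,\ \ i\le p_{r+1}-1 & (1\le r\le N-1);\\[2pt]
V_N:\ \ i+j\ge p_N+k .
\end{array}
\]
In row $j$, where $0\le j\le k-1$, the piece $V_0$ occupies $i=p_1-1$, the piece $A_r$ occupies $p_r\le i\le p_r+k-1-j$, the piece $V_r$ with $1\le r<N$ occupies $p_r+k-j\le i\le p_{r+1}-1$, and $V_N$ occupies $p_N+k-j\le i\le K-1$. These intervals follow one another without gap or overlap, so the pieces partition $S$. The $A_r$ are upright triangles and $V_1,\dots,V_{N-1}$ are inverted ones; for $k=1$ the pieces are those of Subsection~\ref{sub:one}.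

\emph{The map.} Put $u'=u$ outside $Q(K)$ and $u'=w(\delta)+v$ on $Q(K)$, where
\[
v=\begin{cases}
(\tau,\ \frac\delta2) & \text{on }Q(k),\\[2pt]
(\tau-2r\varepsilon,\ -\frac\delta2) & \text{on }V_r,\ 0\le r\le N-1,\\[2pt]
(\tau-(2r-1)\varepsilon,\ -\delta) & \text{on }A_r,\ 1\le r\le N,\\[2pt]
(0,0) & \text{on }V_N\text{ and on }B,
\end{cases}
\]
and $v(\sigma x)=\sigma v(x)$ for $x\in S$. On $Q(k)$ and on $B$ the value of $v$ is a multiple of $e$, so $v(\sigma x)=\sigma v(x)$ holds on all of $Q(K)$. Along the sequence $V_0,A_1,V_1,\dots,A_N,V_N$ the abscissa of $v$ decreases from $\tau$ to $0$ in $2N$ steps of size $\varepsilon$. Call a point \emph{modified} if $u'\ne u$ there. Modified points satisfy $i,j\le p_N+k-1=(N+1)(k+1)-2\le K-2$. This is the last claim of the lemma, and it shows that every neighbor in $\Lambda$ of a modified point lies in $Q(K)$, where $u$ is the known constant $w(\delta)$. The lower bound on $K$ is used for this and for the pieces to fit into $S$.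

\emph{Conditions (A1) and (A2).} On $Q(k)$ we have $u'=w(\delta)+\delta e=w(\frac32\delta)\in E(\frac32\delta)$. At a modified point of $S$ we have $u'=(\sqrt3\,\delta+t,y)$ with $0\le t\le\tau$ and $y\in\{0,\frac\delta2\}$. Since $h\tau=\frac34\delta$,
\[
f_2(u')=y\ge0,\qquad f_1(u')\ge\tfrac32\delta-\tfrac14\delta>0,\qquad f_1(u')+f_2(u')\le\tfrac32\delta+\tfrac34\delta+\tfrac14\delta<3\delta,
\]
so $u'\in E(\frac32\delta)$. The same holds on $\sigma S$, because $\sigma$ fixes $w(\delta)$ and preserves $E(\frac32\delta)$. At unmodified points $u'=u\in E(\delta)\subset E(\frac32\delta)$.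

\emph{Condition (A3): which bonds change.} Two unmodified neighbors satisfy (A3) by hypothesis. A pair of neighbors with a modified point lies in $Q(K)$, and its distance remains $1$ if both points are in the same piece. No bond joins $Q(k)$ to $B$. The reflection $\sigma$ maps the displaced position of $x\in Q(K)$ to that of $\sigma x$, so it remains to treat bonds between two different pieces, one of which lies in $S$.

First take both points in the rows $j\le k-1$, and order the pieces as $Q(k),V_0,A_1,V_1,\dots,A_N,V_N$. The smallest values of $i$ in $V_0,A_1,V_1,A_2,V_2,\dots$ are $p_1-1,\ p_1,\ p_1+1,\ p_2,\ p_2+1,\dots$, a nondecreasing sequence. The largest value of $i$ is $p_1-2$ in $Q(k)$, $p_r-1$ in $V_{r-1}$ and $p_{r+1}-2$ in $A_r$; in each case this is less by $2$ than the smallest value in the piece two places later, namely $p_1$ in $A_1$, $p_r+1$ in $V_r$ and $p_{r+1}$ in $A_{r+1}$. A bond changes $i$ by at most $1$, so only consecutive pieces are joined by bonds. From $Q(k)$ to $V_0$ and from $V_{r-1}$ to $A_r$ the coordinate $i$ increases, so the bond is $d_1=[1,0]$ or $-d_3=[1,-1]$. From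 $A_r$ to $V_r$ the sum $i+j$ increases, so the bond is $d_1$ or $d_2$.

Next take a modified point of $S$ and a neighbor in a row $j\ge k$. The point is $[i,k-1]$ with $k\le i\le K-2$, and the neighbor is $[i,k]$ or $[i-1,k]$, with bond $d_2$ or $d_3$. The neighbor lies in $B$, with the single exception of $[k-1,k]\in\sigma V_0$, joined to $[k,k-1]\in V_0$ by $d_3$. This pair is also the only bond between $S$ and $\sigma S$, since such a bond must join row $k-1$ to row $k$ and $i=k$ to $i=k-1$.

\emph{Condition (A3): the lengths.} In each case let $\eta$ be the value of $v$ on the second piece minus that on the first.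
\[
\begin{array}{l|c|c|l}
\text{from}\to\text{to} & \text{bonds} & \eta & \text{Lemma~\ref{lem:bonds}}\\ \hline
Q(k)\to V_0 & d_1,\,-d_3 & (0,-\delta) & \text{(i), }\omega=0,\ b=\delta\\[2pt]
V_{r-1}\to A_r\ \ (1\le r\le N) & d_1,\,-d_3 & (-\varepsilon,-\frac\delta2) & \text{(i), }\omega=-\varepsilon,\ b=\frac\delta2\\[2pt]
A_r\to V_r\ \ (1\le r<N) & d_1,\,d_2 & (-\varepsilon,\frac\delta2) & \text{(i), }\omega=-\varepsilon,\ b=\frac\delta2\\[2pt]
A_N\to V_N & d_1,\,d_2 & (-\varepsilon,\delta) & \text{(i), }\omega=-\varepsilon,\ b=\delta\\[2pt]
V_r\to B\ \ (0\le r<N) & d_2,\,d_3 & (-t,\frac\delta2) & \text{(ii), }g=\frac\delta2\\[2pt]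
A_r\to B\ \ (1\le r\le N) & d_2,\,d_3 & (-t,\delta) & \text{(ii), }g=\delta
\end{array}
\]
The hypothesis $\varepsilon\le b^2/2$ of (i) is \eqref{eq:eps}. In the last two lines $t$ is the abscissa of $v$ on the first piece, and $0\le t\le\tau=\sqrt3\cdot\frac\delta2\le\sqrt3\,g$. For the remaining pair, from $V_0$ to $\sigma V_0$, the values of $v$ are $\delta(h,-\frac12)$ and $\delta(0,1)$, and the computation in Subsection~\ref{sub:one} shows that the bond becomes $(1+\sqrt3\,\delta)d_3$.
\end{proof}

The line $V_0\to B$ has $t=\tau=\sqrt3\,g$, the extreme case of Lemma~\ref{lem:bonds}(ii): the drop $\frac\delta2$ of $V_0$ is what pays for the push $(\tau,\frac\delta2)$ on $Q(k)$. The one distance near the corner that the push shortens without resistance, from $[k-1,k-1]$ to $[k,k]$, starts at $\sqrt3$; it is controlled by (A2) at the end, in Lemma~\ref{lem:zigzag}.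

\section{Iteration and the proof of Theorem~\ref{thm:main}}\label{sec:iter}

Fix $s\in(0,\frac25]$ and let
\[
\delta_\nu=\bigl(\tfrac32\bigr)^\nu\cdot\tfrac{\sqrt3}{4}s,\qquad N_\nu=\lceil2\sqrt3/\delta_\nu\rceil\qquad(\nu\ge0).
\]
The bound on $s$ gives $\delta_0\le\frac{\sqrt3}{10}<0.2$. Let $M\ge1$ be minimal with $\delta_M\ge0.2$; then $\delta_M=\frac32\delta_{M-1}<0.3$. The total factor by which the block shrinks is governed by
\[
\Pi(s)=\prod_{\nu=0}^{M-1}(N_\nu+1),
\]
which depends on $s$ and not on $n$.

\begin{proposition}\label{prop:iter}
Let $0<s\le\frac25$ and $n\ge2100\,\Pi(s)$. Then $X(n-1+s)$ contains $\Delta(n)+m$ separated points for some integer $m\ge\frac{n}{2000\,\Pi(s)}>1$. Consequently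
\begin{equation}\label{eq:concl}
T(\Delta(n)+m)-T(\Delta(n))\le s\qquad\text{for every integer }m\text{ with }0\le m\le\frac{n}{2000\,\Pi(s)},
\end{equation}
and this range includes $m=1$.
\end{proposition}

\begin{proof}
Write $\Pi=\Pi(s)$. We choose the size of the last block first and work backwards:
\[
k_M=\Bigl\lfloor\frac{n}{2\Pi}\Bigr\rfloor-2,\qquad k_\nu=(N_\nu+1)(k_{\nu+1}+1)\quad(\nu=M-1,\dots,0).
\]
Then $k_M\ge1048$ and $k_0>k_1>\dots>k_M$. Since $N_\nu+1\ge2$, we have $k_\nu+2\le(N_\nu+1)(k_{\nu+1}+2)$, hence $k_0<\Pi\,(k_M+2)\le n/2$.

The constant map $u_0\equiv w(\delta_0)$ is $(\delta_0,k_0)$-admissible. For $\nu=0,\dots,M-1$, Lemma~\ref{lem:amp} with $(\delta,K,k)=(\delta_\nu,k_\nu,k_{\nu+1})$ turns a $(\delta_\nu,k_\nu)$-admissible map $u_\nu$ into a $(\delta_{\nu+1},k_{\nu+1})$-admissible map $u_{\nu+1}$. The map $u=u_M$ is $(\delta_M,k_M)$-admissible, and $u=w(\delta_0)$ except at points with $i,j\le k_0-2$.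

The displacements have grown far beyond $s$, so we must check the third side of the triangle. If $u(x)=w(\delta_0)\in X(s)$, then $x+u(x)\in X(n-1+s)$ because $x\in X(n-1)$. Otherwise $i+j\le2k_0-4\le n-4$, so $x\in X(n-4)$, and $u(x)\in E(\delta_M)\subset X(0.7)$; again $x+u(x)\in X(n-1+s)$.

Lemma~\ref{lem:zigzag} applies with $\delta=\delta_M$ and $k=k_M$, and its new points lie in $X(k_M-1)\subset X(n-1+s)$. It yields $\Delta(n)+m$ separated points in $X(n-1+s)$, where, by $k_M\ge\frac{n}{2\Pi}-3$,
\[
m\ \ge\ \frac{k_M-2}{500}-1\ \ge\ \frac{n}{1000\,\Pi}-1.01\ \ge\ \frac{n}{2000\,\Pi},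
\]
the last step because $\frac{n}{2000\,\Pi}\ge1.05$. Now \eqref{eq:concl} follows from \eqref{eq:dict} and the monotonicity of $T$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For each $s\in(0,\frac25]$, inequality \eqref{eq:concl} with $m=1$ and the monotonicity of $T$ give $0\le T(\Delta(n)+1)-T(\Delta(n))\le s$ for all $n\ge2100\,\Pi(s)$. As $s$ is arbitrary, the limit is $0$, and a constant $c$ as in the conjecture is contradicted by any such $s<c$.
\end{proof}

\section{Oler's inequality and the proof of Theorem~\ref{thm:quant}}\label{sec:oler}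

The area count of Section~\ref{sec:intro} is made precise by the following inequality of Oler~\cite{oler}; see also~\cite{fg}. \emph{A compact convex set in the plane with area $a$ and perimeter $p$ contains at most $\frac{2}{\sqrt3}a+\frac12p+1$ points at mutual distances at least $1$.}

For $X(\ell)$ we have $a=\frac{\sqrt3}{4}\ell^2$ and $p=3\ell$, and the bound is $\frac{\ell^2}{2}+\frac{3\ell}{2}+1=\frac{(\ell+1)(\ell+2)}{2}$. It equals $\Delta(n)$ at $\ell=n-1$ and is smaller for $\ell<n-1$, which also gives \eqref{eq:tri}. At $\ell=n-1+s$ it equals $\frac{(n+s)(n+1+s)}{2}$. Therefore, if $s\ge0$ and $X(n-1+s)$ contains $\Delta(n)+m$ separated points, then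
\begin{equation}\label{eq:oler}
m\le s\bigl(n+\tfrac12\bigr)+\tfrac{s^2}{2}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
(a) By \eqref{eq:tri}, disks in a triangle of side $T(\Delta(n))+s$ correspond to separated points in $X(n-1+s)$. Proposition~\ref{prop:iter} gives the first statement with $c(s)=\frac{1}{2000\,\Pi(s)}$ and $n_0(s)=2100\,\Pi(s)$, and \eqref{eq:oler} is the second.

(b) Let $s_n=T(\Delta(n)+m(n))-T(\Delta(n))\ge0$. Suppose that $m(n)/n\to0$ and fix $s\in(0,\frac25]$. For large $n$ we have $n\ge n_0(s)$ and $m(n)\le c(s)n$, so $s_n\le s$ by \eqref{eq:concl}. As $s$ is arbitrary, $s_n\to0$. Conversely, $X(n-1+s_n)$ contains $\Delta(n)+m(n)$ separated points by \eqref{eq:dict}, so \eqref{eq:oler} gives $m(n)\le s_n(n+\frac12)+\frac{s_n^2}{2}$, which is $o(n)$ if $s_n\to0$.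

(c) For $s=\frac1{n+1}$ the right side of \eqref{eq:oler} is
\[
1-\frac{1}{2(n+1)}+\frac{1}{2(n+1)^2}<1,
\]
so $X(n-1+s)$ does not contain $\Delta(n)+1$ separated points, and \eqref{eq:dict} gives the strict lower bound.

For the upper bound we estimate $\Pi(s)$ and then let $s$ depend on $n$. For $\nu<M$ we have $\delta_\nu<0.2$, hence $2<0.4/\delta_\nu$ and
\[
N_\nu+1\le\frac{2\sqrt3}{\delta_\nu}+2<\frac{2\sqrt3+0.4}{\delta_\nu}<\frac{4}{\delta_\nu}.
\]
Moreover $\delta_{M-\mu}=(\frac32)^{-\mu}\delta_M\ge0.2\,(\frac32)^{-\mu}$, so $N_{M-\mu}+1<20\,(\frac32)^\mu$ for $1\le\mu\le M$. With $\gamma=\log\frac32>0.4$,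
\[
\log\Pi(s)\le\sum_{\mu=1}^{M}(\log20+\mu\gamma)=M\log20+\frac{M(M+1)}{2}\,\gamma .
\]
By the minimality of $M$, $(\frac32)^{M-1}<\frac{0.2}{\delta_0}=\frac{0.8}{\sqrt3\,s}<\frac1s$, so $M\le1+z/\gamma$ with $z=\log(1/s)$. Therefore
\[
\log\Pi(s)\le\Bigl(1+\frac z\gamma\Bigr)\log20+\frac{z^2}{2\gamma}+\frac{3z}{2}+\gamma .
\]
Take $z=\frac45\sqrt{\log n}$, that is, $s=e^{-\frac45\sqrt{\log n}}$, which is at most $\frac25$ for large $n$. Then $\frac{z^2}{2\gamma}=\frac{0.64}{2\gamma}\log n\le0.8\log n$, and the other terms are $O(\sqrt{\log n})$. Hence $2100\,\Pi(s)\le n$ for all large $n$, and \eqref{eq:concl} with $m=1$ gives $T(\Delta(n)+1)-T(\Delta(n))\le e^{-\frac45\sqrt{\log n}}$.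
\end{proof}

The shape of the upper bound in (c) reflects the two orders of magnitude seen in Subsection~\ref{sub:one}. One step gains only the constant factor $\frac32$ in clearance, but it costs a factor of order $1/\delta$ in the size of the block, because a first-order slide is absorbed by second-order contractions. About $\log(1/s)/\gamma$ steps are needed, and the logarithms of their costs add up to the term $z^2/(2\gamma)$, which must stay below $\log n$.

\begin{thebibliography}{9}

\bibitem{fg}
J.~H. Folkman and R.~L. Graham, Canad. Math. Bull. 12 (1969) 745--752.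

\bibitem{oler}
N.~Oler, \emph{An inequality in the geometry of numbers}, Acta Math. 105 (1961) 19--48.

\bibitem{squares}
\emph{Packing equal squares into a large square},
\texttt{http://www.math.ucsd.edu/\textasciitilde ronspubs/09\_03\_square\_packing.pdf}.

\end{thebibliography}
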